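# Murasugi's conditions do not characterize the Alexander polynomials of periodic knots

## Periods, knot polynomials and Murasugi's conditions

Everything is smooth: transformations are diffeomorphisms and knots are smooth. The symbol $\doteq$ means equality up to units of the Laurent polynomial ring at hand. Over $\mathbb Z$ the units are $\pm t^k$; over a field $k$ they are $ct^j$ with $c\in k^\times$. The *span* of a nonzero Laurent polynomial is the difference of its extreme exponents. Over a domain, spans add under multiplication. "$p$ exactly divides $f$" means $p\mid f$ and $p^2\nmid f$.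

**Definition (period).** A knot $K$ in $S^3$ has period $n>1$ if there is a transformation $T$ of $S^3$ of order $n$ such that $K$ is invariant under $T$ and the fixed point set of $T$ is a circle $B$ disjoint from $K$.

**Example.** Let $S^3\subset\mathbb C^2$ and let $K=\{(e^{2is},e^{3is})/\sqrt2\}$, a trefoil. The map $T(z,w)=(z,-w)$ has order 2, its fixed set is the circle $B=\{w=0\}$, and $s\mapsto s+\pi$ shows $T(K)=K$. So the trefoil has period 2. The quotient map is $(z,w)\mapsto(z,w^2)$, suitably normalized, and with $u=2s$ the image of $K$ is $\bar K=\{(e^{iu},e^{3iu})/\sqrt 2\}$. This is an unknot: shrink the $w$-coordinate and it moves to the circle $w=0$. Its linking number with the image $\bar B=\{w=0\}$ of $B$ is the winding number of $w$, which is $3$.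

**Definition (knot polynomial).** A knot polynomial is a $\Delta\in\mathbb Z[t,t^{-1}]$ with $\Delta(1)=\pm1$ and $\Delta(t^{-1})=\pm t^k\Delta(t)$ for some integer $k$. Knot polynomials are considered up to multiplication by units $\pm t^k$.

**Example.** $t^2-t+1$ and $-t^4+3t^2-1$ are knot polynomials. The polynomial $t^2-t-1$ is not: its value at $1$ is $-1$, but $t^2(t^{-2}-t^{-1}-1)=-(t^2+t-1)$.

**Recall (Seifert form).** Let $S$ be a connected oriented surface in $S^3$, or in any integral homology 3-sphere, with $\partial S$ a knot $K$. Its Seifert form on $H_1(S)$ is $\theta(x,y)=\mathrm{lk}(x,y^+)$, where $y^+$ is $y$ pushed off $S$ in the positive normal direction. In a basis, $\Delta_K\doteq\det(t\theta-\theta^T)$ is the Alexander polynomial. Up to sign $\theta-\theta^T$ is the intersection form of $S$; it is skew and, since $\partial S$ is connected, unimodular, so $\det(\theta-\theta^T)=1$. For the trefoil one may take $\theta=\begin{pmatrix}-1&1\\0&-1\end{pmatrix}$, and $\det\begin{pmatrix}1-t&t\\-1&1-t\end{pmatrix}=t^2-t+1$.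

**Notation.** $\zeta_n=\exp(2\pi i/n)$. $G$ is the cyclic group of order $n$ with generator $g$, and $N=\sum_{i=0}^{n-1}g^i\in\mathbb Z[G]$. A character $\chi$ of $G$ is identified with the root of unity $\chi(g)$. For $\Delta_g(g,t)\in\mathbb Z[G][t,t^{-1}]$, the image under $g\mapsto\chi$ is written $\Delta_g(\chi,t)$; the case $\chi=1$ is the augmentation. Put
$$\delta_m(x)=\frac{1-x^m}{1-x}=1+x+\dots+x^{m-1}.$$
For example, in $\mathbb Z[\mathbb Z/2]$ we have $\delta_3(g)=1+g+g^2=2+g$.

**Definition (Murasugi conditions).** Let $\Delta$ be a knot polynomial and $n>1$. The pair $(\Delta,n)$ satisfies the Murasugi conditions if there are a knot polynomial $\bar\Delta$, an element $\Delta_g(g,t)\in\mathbb Z[G][t,t^{-1}]$ and a positive integer $\lambda$ relatively prime to $n$ such that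

1. $\bar\Delta$ divides $\Delta$;
2. $\Delta/\bar\Delta=\prod_{i=1}^{n-1}\Delta_g(\zeta_n^i,t)$;
3. (a) $\Delta_g(g,1)=\delta_\lambda(g)$, and (b) $\Delta_g(1,t)=\delta_\lambda(t)\bar\Delta(t)$;
4. $\Delta_g(g^{-1},t^{-1})=t^bg^a\Delta_g(g,t)$ for some integers $a,b$.

**Example.** For the trefoil and $n=2$ take $\bar\Delta=1$, $\lambda=3$, $\Delta_g=1+gt+t^2$. Then $\Delta_g(-1,t)=t^2-t+1$, $\Delta_g(g,1)=2+g=\delta_3(g)$, $\Delta_g(1,t)=\delta_3(t)$ and $\Delta_g(g^{-1},t^{-1})=t^{-2}\Delta_g(g,t)$. Here $\bar\Delta=1$ is the polynomial of the quotient knot $\bar K$ above, and $\lambda=3$ is its linking number with $\bar B$.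

Murasugi's theorem says that if $\Delta$ is the Alexander polynomial of a knot of period $n$, then $(\Delta,n)$ satisfies the Murasugi conditions. The paper "Alexander Polynomials Of Periodic Knots" contains the converse as a conjecture.

**Conjecture.** Let $n>1$. If $(\Delta,n)$ satisfies the Murasugi conditions, then $\Delta$ is the Alexander polynomial of a knot $K$ of period $n$.

Is this true? We shall prove that it is false, for every $n$.

**Theorem 1.** Let $\Delta(t)=(t^2-t+1)(-t^4+3t^2-1)$. Then $(\Delta,2)$ satisfies the Murasugi conditions, with $\lambda=3$, but $\Delta$ is not the Alexander polynomial of any knot of period $2$.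

**Theorem 3.** For every $n>1$ there are infinitely many $\Delta$ (up to units) such that $(\Delta,n)$ satisfies the Murasugi conditions but $\Delta$ is not the Alexander polynomial of a knot of period $n$.

Between them stands Theorem 2, a further necessary condition on Alexander polynomials of periodic knots. It needs notation and is stated when we have it. Theorem 1 alone disproves the conjecture, and its proof does not use the material on Theorem 3.

## Period two as a congruence modulo 2

For $n=2$ the conditions can be unwound completely. Write $\Delta_g=A+gA'$, and put $E=\Delta_g(1,t)=A+A'$ and $F=\Delta_g(-1,t)=A-A'$. Then $E\equiv F$ mod 2. Conversely two polynomials congruent mod 2 come from $\Delta_g=\frac{E+F}2+g\frac{E-F}2$. Since $\lambda$ is odd, $\delta_\lambda(g)=\frac{\lambda+1}2+g\frac{\lambda-1}2$. Hence (3a) says $E(1)=\lambda$ and $F(1)=1$, and with $E=\delta_\lambda\bar\Delta$ the first of these says $\bar\Delta(1)=1$. Condition 4 says $E(t^{-1})=t^bE(t)$ and $F(t^{-1})=(-1)^at^bF(t)$; at $t=1$ the second forces $(-1)^a=1$. So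 $(\Delta,2)$ satisfies the conditions exactly when $\Delta\doteq\bar\Delta F$ with
$$F\equiv\delta_\lambda\bar\Delta \bmod 2,\qquad \bar\Delta(1)=F(1)=1,$$
where $\lambda$ is odd and positive and $F$ and $\delta_\lambda\bar\Delta$ satisfy the symmetry $(\cdot)(t^{-1})=t^b(\cdot)(t)$ with the same $b$. Essentially this is one congruence mod 2.

**Figure-eight knot.** Take $\bar\Delta=1$, $\lambda=3$, $F=-t^2+3t-1\equiv 1+t+t^2$ mod 2. Then $\Delta_g=2t+g(t^2-t+1)$. The figure-eight knot is the closure of the 3-braid $(\sigma_1\sigma_2^{-1})^2$, so the half turn about the braid axis shows that it has period 2. The quotient is the closure of $\sigma_1\sigma_2^{-1}$, which is an unknot and links the axis $3$ times. The conclusion of the conjecture holds.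

**Three trefoils.** Put $P=t^2-t+1$. Take $\bar\Delta=P$, $\lambda=3$, $F=P^2$. Now $\delta_3P=t^4+t^2+1$ and $P^2=t^4-2t^3+3t^2-2t+1$ are congruent mod 2, both have $b=-4$, and $\Delta_g=P\cdot(1+gt+t^2)$. So $(P^3,2)$ satisfies the conditions, and it is realized. In the trefoil of our first example choose a small ball around a point of $K$, disjoint from $B$ and from its image under $T$. Tie a local trefoil in this ball and its $T$-image in the image ball. The result has period 2 and Alexander polynomial $P^3$.

**The candidate.** Substitute $t^2$ for $t$ in the element of the figure-eight knot: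
$$\Delta_g=2t^2+g(t^4-t^2+1),\qquad\bar\Delta=P=t^2-t+1,\qquad\lambda=3 .$$
Let us check the conditions for $\Delta=P\cdot(-t^4+3t^2-1)$.

- $\Delta_g(-1,t)=-t^4+3t^2-1=\Delta/\bar\Delta$.
- $\Delta_g(g,1)=2+g=\delta_3(g)$.
- $\Delta_g(1,t)=t^4+t^2+1=(1+t+t^2)(t^2-t+1)=\delta_3(t)\bar\Delta(t)$.
- $\Delta_g(g^{-1},t^{-1})=2t^{-2}+g(t^{-4}-t^{-2}+1)=t^{-4}\Delta_g(g,t)$.

Both $\Delta$ and $\bar\Delta$ are symmetric up to units with value $1$ at $t=1$, and $\gcd(3,2)=1$. So $(\Delta,2)$ satisfies the Murasugi conditions, which is the first half of Theorem 1.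

Note how close this is to three trefoils: same $\bar\Delta$, same $\lambda$, and the same $F$ mod 2, since $-t^4+3t^2-1\equiv t^4+t^2+1\equiv P^2$. One of the two is realized. So if the candidate is not realizable, no argument that looks only at $F$ modulo 2 can show it.

## The quotient of a periodic knot

Let $K$ have period $n$ and $G=\langle T\rangle$.

**The action is free off $B$.** We want that every nontrivial power of $T$ has fixed set exactly $B$. Choose a $G$-invariant metric. At $b\in B$, $dT$ fixes the tangent line of $B$ and has no nonzero fixed normal vector, because near $b$ the fixed set is the exponential image of the fixed vectors. A reflection of the normal plane would have a fixed vector, so $dT$ is a nontrivial rotation of the normal plane. Hence $T$ preserves orientation. If $T^j\ne1$, then $dT^j$ is again a nontrivial rotation of the normal planes; otherwise $T^j$ would be an isometry with a fixed point and identity derivative there, hence the identity. So near $B$ the set $\mathrm{Fix}(T^j)$ equals $B$. Some power $T^{jk}$ has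 prime order $\ell$. By Smith theory $\mathrm{Fix}(T^{jk})$ is a mod $\ell$ homology sphere. It contains the circle $B$ as a component, by the same local statement applied to $T^{jk}$. It is not a $0$-sphere, so it is connected, so it equals $B$. From $B\subset\mathrm{Fix}(T^j)\subset\mathrm{Fix}(T^{jk})=B$ we get $\mathrm{Fix}(T^j)=B$.

**The quotients are homology spheres.** For $d\mid n$ let $G^{(d)}\le G$ be the subgroup of index $d$, and put $M_d=S^3/G^{(d)}$, $G_d=G/G^{(d)}\cong\mathbb Z/d$, $Q=M_1$. These are closed oriented 3-manifolds, and $M_d\to Q$ is a $d$-fold cyclic branched cover along the image $\bar B$ of $B$, modelled on $(z,s)\mapsto(z^d,s)$. Each $M_d$ is simply connected: a loop based at a point of the branch curve can be made disjoint from that curve except at the base point. Then its interior lifts to $S^3\setminus B$, and both ends of the lift tend to the only preimage of the base point. So the loop lifts to a loop in $S^3$, which contracts. Thus $H_1(M_d)=0$, and by Poincaré duality $M_d$ is an integral homology sphere. Let $g\in G$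 be the generator that is the image of the meridian of $\bar B$ under the surjection $H_1(Q\setminus\bar B)=\mathbb Z\to G$.

**The number $\lambda$.** $G$ acts freely on the circle $K$, hence preserves its orientation, since an orientation-reversing homeomorphism of a circle has a fixed point. So $\bar K=K/G$ is a circle, and $K\to\bar K$ is a connected $n$-fold cover. This means that $[\bar K]\in H_1(Q\setminus\bar B)=\mathbb Z$ maps to a generator of $G$; that is, $\lambda:=\mathrm{lk}(\bar K,\bar B)$ is prime to $n$. In particular $\lambda\neq0$, and we orient so that $\lambda>0$.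

**The surfaces.** Let $\Sigma\subset Q$ be a connected Seifert surface of $\bar K$ of genus $h$, transverse to $\bar B$ and meeting it in points $p_1,\dots,p_r$; here $r\ge1$ as $\lambda\ne0$. Write $\Sigma=D\cup(2h\text{ bands})$, with $D$ a disc containing all the $p_j$ in its interior. Then $D\cdot\bar B=\Sigma\cdot\bar B=\pm\lambda$. Let $\tilde D\subset\tilde\Sigma$ be the preimages in $S^3$. Then $\tilde\Sigma$ is an oriented $G$-invariant surface with $\partial\tilde\Sigma=K$. Each component of $\tilde\Sigma$ maps onto $\Sigma$, hence has boundary. As $K$ is connected, $\tilde\Sigma$ is connected. Each component of $\tilde D$ maps onto $D$, hence contains the only preimage of $p_1$; so $\tilde D$ is connected.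

**The homology as a module.** We want a basis of $H_1(\tilde\Sigma)$ adapted to $G$. The disc $D$ deformation retracts onto a chain of arcs $\alpha_j$ from $p_j$ to $p_{j+1}$, $1\le j\le r-1$, and this retraction lifts. So $\tilde D$ retracts onto the preimage graph, which has one vertex over each $p_j$ and edges $g^i\varepsilon_j$, where $\varepsilon_j$ is a lift of $\alpha_j$. Its chain complex is $\mathbb Z[G]^{r-1}\to\mathbb Z^r$, $\varepsilon_j\mapsto p_{j+1}-p_j$. The element $\sum x_j\varepsilon_j$ is a cycle exactly when every $x_j$ has augmentation $0$. So $H_1(\tilde D)=\bigoplus_jI\varepsilon_j$ with $I=(1-g)\mathbb Z[G]$ the augmentation ideal. The annihilator of $1-g$ is $\mathbb ZN$, so this is free over $\mathbb Z[G]/N$ on the classes $c_j=(1-g)\varepsilon_j$. Each band lifts to $n$ bands freely permuted by $G$, so $H_1(\tilde\Sigma,\tilde D)\cong\mathbb Z[G]^{2h}$ and $H_2(\tilde\Sigma,\tilde D)=0$. As $\tilde D$ is connected, the exact sequence of the pair is $0\to H_1(\tilde D)\to H_1(\tilde\Sigma)\to\mathbb Z[G]^{2h}\to0$. It splits,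 and
$$H_1(\tilde\Sigma)=\bigoplus_{i=1}^{2h}\mathbb Z[G]\,e_i\ \oplus\ \bigoplus_{j=1}^{r-1}(\mathbb Z[G]/N)\,c_j .\tag{1}$$

## An equivariant Seifert form and the factorization of $\Delta_K$

The involution $*$ sends $t\mapsto t^{-1}$ and $g\mapsto g^{-1}$, so $\zeta\mapsto\zeta^{-1}$ on roots of unity. For matrices it is combined with transposition, and *hermitian* means $A^*=A$. For instance $t-1+t^{-1}$ is hermitian, and so is $\begin{pmatrix}2&1-g\\1-g^{-1}&t+t^{-1}\end{pmatrix}$.

Let $\theta$ be the Seifert form of $\tilde\Sigma$ and $\mathcal B(x,y)=t\,\theta(x,y)-\theta(y,x)$. Both are $G$-invariant, since $G$ preserves the orientations of $S^3$ and of $\tilde\Sigma$. Put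
$$\Theta(x,y)=\sum_{i=0}^{n-1}\mathcal B(x,g^iy)\,g^i\in\mathbb Z[G][t^{\pm1}],\qquad u_0=t^{-1}(1-t).\tag{2}$$
By invariance $\Theta(gx,y)=\sum\mathcal B(x,g^{i-1}y)g^i=g\,\Theta(x,y)$, and $\Theta(x,gy)=g^{-1}\Theta(x,y)$. So $\Theta$ is $\mathbb Z[G]$-linear in $x$ and conjugate-linear in $y$. Next,
$$u_0\mathcal B(x,y)=(1-t)\theta(x,y)+(1-t^{-1})\theta(y,x),$$
so $u_0\mathcal B(y,x)=(u_0\mathcal B(x,y))^*$. Hence $u_0\mathcal B(y,g^ix)=(u_0\mathcal B(g^ix,y))^*=(u_0\mathcal B(x,g^{-i}y))^*$, and summing against $g^i=(g^{-i})^*$ we get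
$$u_0\Theta(y,x)=\big(u_0\Theta(x,y)\big)^*.\tag{3}$$

As $Nc_j=0$, the elements $\Theta(e_i,c_j)$, $\Theta(c_i,e_j)$, $\Theta(c_i,c_j)$ are killed by $N$, that is, they have augmentation $0$, and so are divisible by $1-g$ and by $1-g^{-1}$. Write, with matrices over $\mathbb Z[G][t^{\pm1}]$,
$$\Theta(e,e)=a,\quad\Theta(e,c)=(1-g^{-1})d,\quad\Theta(c,e)=(1-g)d_2,\quad\Theta(c,c)=(1-g^{-1})c'.\tag{4}$$
Here $d,d_2,c'$ are determined up to multiples of $N$, and we fix a choice. In particular $c'(1)$, the augmentation of $c'$, is determined mod $n$. Put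
$$\mathcal N=\begin{pmatrix}a&d\\(1-g)d_2&c'\end{pmatrix},\quad\Delta_g=\det\mathcal N,\quad F_\chi=\Delta_g(\chi,t)\ (\chi\ne1),\quad\varphi=\det a(1).\tag{5}$$
The matrix of $\Theta$ is $\mathcal N\,\mathrm{diag}(1,1-g^{-1})$. Since $N$ maps to $0$ under $\chi\ne1$, $F_\chi$ does not depend on the choices in (4). We have $F_\chi\in\mathbb Z[\zeta_n][t^{\pm1}]$, and $F_{\sigma\chi}=\sigma F_\chi$ for Galois automorphisms $\sigma$. At $g=1$ the matrix $\mathcal N$ is block triangular, so $\Delta_g(1,t)=\varphi\det c'(1)$. Determinants of empty matrices are $1$.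

**Lemma 1.** $\Delta_K\doteq\det(t\theta-\theta^T)=\varphi\prod_{\chi\ne1}F_\chi$. Moreover $\varphi(t^{-1})=t^{-2h}\varphi(t)$, $\varphi(1)=\pm1$, and each $F_\chi(1)$ is a unit of $\mathbb Z[\zeta_n]$.

*Proof.* **Step 1 (diagonalize the action).** The goal is to block-diagonalize $\mathcal B$ by eigenvectors of $g$. Extend $\mathcal B$ sesquilinearly over $\mathbb C$, conjugating only complex scalars in $y$ and leaving $t$ alone. For $x_\chi=\sum_i\chi^{-i}g^ix$ we have $gx_\chi=\chi x_\chi$. Invariance gives $\mathcal B(x_\chi,y_\psi)=\chi\bar\psi\,\mathcal B(x_\chi,y_\psi)$, so this is $0$ for $\chi\ne\psi$, and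
$$\mathcal B(x_\chi,y_\chi)=\sum_{i,j}\chi^{j-i}\mathcal B(x,g^{j-i}y)=n\,\Theta(x,y)(\chi).$$

**Step 2 (the determinant of the change of basis).** We pass from the integral basis $\{g^ie_k\}_{0\le i\le n-1}\cup\{g^ic_j\}_{0\le i\le n-2}$ to $\{e_{k,\chi}\}\cup\{c_{j,\chi}\}_{\chi\ne1}$. For each $e_k$ the matrix is $V=(\chi^{-i})$, with $V\bar V^T=n\cdot\mathrm{id}$, so $|\det V|^2=n^n$. For each $c_j$, because $g^{n-1}c_j=-\sum_{i\le n-2}g^ic_j$, it is $(\chi^{-i}-\chi^{-(n-1)})_{\chi\ne1,\,0\le i\le n-2}$. Subtract the last column of $V$ from the others: the row $\chi=1$ becomes $(0,\dots,0,1)$, and expanding along it shows that the smaller matrix also has $|\det|^2=n^n$.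

**Step 3 (compare determinants).** For $\chi\ne1$ the matrix of $\Theta$ at $\chi$ is $\mathcal N(\chi)\,\mathrm{diag}(1,1-\bar\chi)$. For $\chi=1$ only the $e_{k,1}$ occur, with matrix $n\,a(1)$. Therefore
$$n^{n(2h+r-1)}\det\mathcal B=n^{2hn+(r-1)(n-1)}\,\varphi\prod_{\chi\ne1}F_\chi\cdot\Big(\prod_{\chi\neq1}(1-\bar\chi)\Big)^{r-1}.$$
Here the exponent on the right is $2h+(n-1)(2h+r-1)$. Since $\prod_{\chi\ne1}(1-\bar\chi)=n$, the powers of $n$ cancel exactly, and
$$\det(t\theta-\theta^T)=\det\mathcal B=\varphi\prod_{\chi\ne1}F_\chi .\tag{6}$$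

**Step 4 (symmetry and values at $1$).** With the integral matrix $A_{jk}=\sum_i\theta(e_j,g^ie_k)$ we have $a(1)_{jk}=tA_{jk}-\sum_i\theta(g^ie_k,e_j)=tA_{jk}-A_{kj}$. So $a(1)=tA-A^T$ has even size $2h$, and
$$\varphi(t^{-1})=t^{-2h}\det(A-tA^T)=t^{-2h}\det(A^T-tA)=t^{-2h}\varphi(t).$$
At $t=1$, (6) reads $\varphi(1)\prod F_\chi(1)=\det(\theta-\theta^T)=1$. All factors are algebraic integers, so they are units, and $\varphi(1)\in\mathbb Z$ is $\pm1$. $\square$

**Example ($n=2$, $h=0$).** If $\bar K$ bounds a disc, as for the trefoil above, then $H_1(\tilde\Sigma)=H_1(\tilde D)$ and $g$ acts as $-1$, because $N=1+g$ acts as $0$. So $\Theta(x,y)=\mathcal B(x,y)(1-g)$, and as $g^{-1}=g$ we may take $c'=t\theta-\theta^T$, without any $g$. Then $\varphi=1$ and $F_{-1}=\det c'=\Delta_K$ up to units. For the trefoil, $\det c'(1)\doteq t^2-t+1\equiv\delta_3$ mod 2, and $\lambda=3$. The next lemma says that this is no accident.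

## Reduction modulo a prime dividing the period

**Lemma 2.** Let $q$ be a prime dividing $n$ and $\mathfrak q$ a prime of $\mathbb Z[\zeta_n]$ over $q$.

1. $\det c'(1)\doteq\delta_\lambda(t)$ in $\mathbb F_q[t^{\pm1}]$. Hence $\Delta_g(1,t)\doteq\varphi\,\delta_\lambda$ in $\mathbb F_q[t^{\pm1}]$.
2. $F_\chi\equiv F_{\chi'}$ mod $\mathfrak q$ whenever $\chi,\chi'\ne1$ and $\chi/\chi'$ has $q$-power order. If $\chi\ne1$ has $q$-power order, then $F_\chi\doteq\varphi\delta_\lambda$ mod $\mathfrak q$.

*Proof.* **Step 1 (part 2 follows from part 1).** If $\xi^{q^s}=1$, then $(\xi-1)^{q^s}\equiv\xi^{q^s}-1=0$ mod $\mathfrak q$, so $\xi\equiv1$. Hence $\chi\equiv\chi'$ mod $\mathfrak q$ in the first statement, and $\chi\equiv1$ in the second. Since $F_\chi=\Delta_g(\chi,t)$, both statements follow, the second from $\Delta_g(1,t)\doteq\varphi\delta_\lambda$ mod $q$.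

**Step 2 (pass to the $q$-fold cover).** We show that $c'(1)$ can be computed in $M_q$. Let $\tilde\Sigma_q=\tilde\Sigma/G^{(q)}\subset M_q$, with Seifert form $\theta_q$. Let $x,y\in H_1(\tilde\Sigma)$ have images $\bar x,\bar y$. If a 2-chain $S$ in $M_q$, in general position, bounds $\bar y^+$, then its preimage in $S^3$ bounds $\sum_{k\in G^{(q)}}k\,y^+$, and $x\cdot(\text{preimage of }S)=\bar x\cdot S$. So
$$\theta_q(\bar x,\bar y)=\sum_{k\in G^{(q)}}\theta(x,ky).$$
By invariance also $\theta_q(\bar y,\bar x)=\sum_k\theta(ky,x)$. Grouping the sum (2) by cosets of $G^{(q)}$, we see that $\Theta$ maps to the corresponding form $\Theta_q$ under $\mathbb Z[G]\to\mathbb Z[G_q]$. The $c_j=(1-g)\varepsilon_j$ map to the corresponding basis of $H_1(\tilde D_q)$, where $\tilde D_q=\tilde D/G^{(q)}$. So the image of $c'$ is a valid choice of "$c'$" for the preimage $\tilde D_q$ of $D$ in $M_q$, and it has the same augmentation $c'(1)$.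

**Step 3 (a knot in $M_q$ whose Alexander module we need).** From now on $M=M_q$, and $\tilde D$ means $\tilde D_q$; it is connected because the cover is totally ramified at $p_1$. The monodromy of $M\to Q$ along $\partial D$ is $g^{\pm\lambda}$, a generator of $G_q$. So $K_D=\partial\tilde D$ is a knot in the homology sphere $M$, with connected Seifert surface $\tilde D$; let $C$ be its Seifert matrix. The computation of Lemma 1 with $h=0$, done in $M$, gives $\det(tC-C^T)=\prod_{\chi\ne1}\det c'(\chi)$, over the characters of $G_q$. All these $\chi$ are $\equiv1$ modulo the prime $(1-\zeta_q)$, so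
$$\det(tC-C^T)\equiv(\det c'(1))^{q-1}\bmod q.$$
Put $\Lambda=\mathbb F_q[t^{\pm1}]$, a principal ideal domain. The *order* of a finitely generated torsion $\Lambda$-module is the product of its invariant factors; it is multiplicative in short exact sequences, and the order of the cokernel of a square matrix with nonzero determinant is that determinant. Let $\tilde X$ be the infinite cyclic cover of $M\setminus K_D$.

*Claim: $H_1(\tilde X;\mathbb F_q)$ has order $\det(tC-C^T)$.* The space $\tilde X$ is a union of translates of $Y=M\setminus\tilde D$, completed along the two sides of $\tilde D$. By Alexander duality $H_1(Y;\mathbb F_q)$ has a basis $y_i$ dual under linking to a basis $x_i$ of $H_1(\tilde D;\mathbb F_q)$. The push-offs are $x_j^+=\sum_iC_{ij}y_i$ and, as $\mathrm{lk}(x_i,x_j^-)=\mathrm{lk}(x_i^+,x_j)=C_{ji}$, $x_j^-=\sum_iC_{ji}y_i$. In the Mayer–Vietoris sequence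
$$H_1(\tilde D)\otimes\Lambda\to H_1(Y)\otimes\Lambda\to H_1(\tilde X)\to H_0(\tilde D)\otimes\Lambda\to H_0(Y)\otimes\Lambda$$
the last map is multiplication by $\pm(t-1)$ on $\Lambda$ up to a unit, so it is injective. So $H_1(\tilde X;\mathbb F_q)$ is the cokernel of the first map, whose matrix is $tC-C^T$ up to transposition and units. Its determinant is $1$ at $t=1$, hence nonzero. This proves the claim.

If we show that $H_1(\tilde X;\mathbb F_q)$ has order $\delta_\lambda^{\,q-1}$, then $(\det c'(1))^{q-1}\doteq\delta_\lambda^{\,q-1}$, and unique factorization in $\Lambda$ gives part 1.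

**Step 4 (the quotient of $\tilde X$).** We describe $\tilde X$ as a branched cover of a simple space. Let $W$ be the infinite cyclic cover of $Q\setminus\partial D$. The map $H_1(M\setminus K_D)\to H_1(Q\setminus\partial D)=\mathbb Z$ is intersection with $\tilde D$, so $\tilde X$ is the pullback of $W$ along $M\setminus K_D\to Q\setminus\partial D$. Hence $G_q$ acts on $\tilde X$, commuting with $t$, with quotient $W$. Its fixed set maps homeomorphically onto the preimage $F\subset W$ of $\bar B$, and it acts freely elsewhere.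

$W$ is $\mathbb F_q$-acyclic: it is built from copies of $Q\setminus D$, acyclic by Alexander duality because $D$ is contractible, glued in a line along open discs. Since $\mathrm{lk}(\bar B,\partial D)=\pm\lambda\ne0$, $F$ consists of $\lambda$ lines permuted cyclically by $t$. So $H_0(F)=\Lambda/(t^\lambda-1)$ and $H_k(F)=0$ for $k\ge1$. The exact sequence of $(W,F)$ gives $H_k(W,F)=0$ for $k\ne1$ and
$$H_1(W,F)=\ker\big(\Lambda/(t^\lambda-1)\to\Lambda/(t-1)\big)=(t-1)\Lambda/(t^\lambda-1)\cong\Lambda/(\delta_\lambda).\tag{7}$$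

**Step 5 (a filtration of the chain complex).** The purpose is to assemble $H_1(\tilde X)$ from copies of $H_1(W,F)$. Replace $Q\setminus\partial D$ by the compact exterior of a tubular neighborhood of $\partial D$ disjoint from $\bar B$, and $W,\tilde X$ by the corresponding subspaces. This changes neither the homotopy types nor $F$. Triangulate the exterior with $\bar B$ as a subcomplex such that every simplex meets $\bar B$ in a face or not at all. A simplex not in $\bar B$, with its face in $\bar B$ removed, is simply connected, so it lifts to $q$ copies over each of its lifts to $W$, freely permuted by $G_q$; the lifts extend over the removed face because points there have one preimage. A simplex in $\bar B$ lifts to one fixed cell over each lift to $W$. Let $C_*$ be the resulting cellular chain complex of $\tilde X$ over $\mathbb F_q$. In each degree it is a finite direct sum of copies of $\Lambda$ (cells over $F$, trivial $G_q$-action) and of $\Lambda[G_q]$ (the other cells).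

Let $\tau=1-g$. In characteristic $q$ we have $\tau^q=1-g^q=0$ and $\mathbb F_q[G_q]=\mathbb F_q[\tau]/(\tau^q)$. Clearly $C_*/\tau C_*=C_*(W)$ and $\tau C_*(F)=0$. Let $1\le j\le q-1$ and consider the surjection $\tau^j\colon C_*\to\tau^jC_*/\tau^{j+1}C_*$. On a summand $\Lambda$ it is $0$. On a summand $\Lambda[G_q]$ its kernel is $(\tau)$, because in $\mathbb F_q[\tau]/(\tau^q)$ one has $\tau^jx\in(\tau^{j+1})$ iff $x\in(\tau)$, for $j\le q-1$. So its kernel is $C_*(F)+\tau C_*$, and $\tau^j$ induces an isomorphism of complexes of $\Lambda$-modules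
$$C_*(W,F)=C_*/(C_*(F)+\tau C_*)\ \xrightarrow{\ \sim\ }\ \tau^jC_*/\tau^{j+1}C_*\qquad(1\le j\le q-1).\tag{8}$$

**Step 6 (count orders).** We show by descending induction on $j$ that $H_k(\tau^jC_*)=0$ for $k\ne1$ and that $H_1(\tau^jC_*)$ has order $\delta_\lambda^{\,q-j}$, for $1\le j\le q$. For $j=q$ the complex is $0$. For $j<q$ the sequence $0\to\tau^{j+1}C_*\to\tau^jC_*\to C_*(W,F)\to0$ has homology only in degree 1 at both ends. So the middle term has homology only in degree 1, $0\to H_1(\tau^{j+1}C_*)\to H_1(\tau^jC_*)\to H_1(W,F)\to0$ is exact, and by (7) the orders multiply to $\delta_\lambda^{\,q-j-1}\cdot\delta_\lambda$. Finally $0\to\tau C_*\to C_*\to C_*(W)\to0$ and $H_1(W)=H_2(W)=0$ give $H_1(\tilde X;\mathbb F_q)\cong H_1(\tau C_*)$, of order $\delta_\lambda^{\,q-1}$. $\square$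

## Where the congruence stalls on the candidate, and the second-order term

Suppose a knot $K$ of period 2 has $\Delta_K\doteq\Delta=P\cdot(-t^4+3t^2-1)$, and let us use everything we have. By Lemmas 1 and 2, $\Delta\doteq\varphi F$ with $F=F_{-1}\in\mathbb Z[t^{\pm1}]$ and $F\doteq\varphi\delta_\lambda$ mod 2, $\lambda$ odd. Here $\varphi$ and $\lambda$ belong to $K$ and are not yet known. Put $s_-=t^2-t-1$ and $s_+=t^2+t-1$. Then $s_-s_+=(t^2-1)^2-t^2=t^4-3t^2+1$, so the irreducible factors of $\Delta$ are $P,s_-,s_+$. All three are $\equiv p:=t^2+t+1$ mod 2.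

Since $t^2s_-(t^{-1})=-s_+$ and $\varphi(t^{-1})\doteq\varphi(t)$, the factors $s_\pm$ occur in $\varphi$ together or not at all, so
$$\varphi\doteq1,\quad P,\quad s_-s_+\quad\text{or}\quad Ps_-s_+ .$$
Modulo 2, $p^3\doteq\Delta\doteq\varphi^2\delta_\lambda$. The last two cases would make $p^4$ or $p^6$ divide $p^3$, so they are out. If $\varphi\doteq1$, then $\delta_\lambda\doteq p^3$ mod 2, which is impossible because $t^\lambda-1$ is squarefree over $\mathbb F_2$ for $\lambda$ odd. So
$$\varphi\doteq P,\qquad\delta_\lambda\doteq p\ \text{ mod }2,\qquad F\doteq t^4-3t^2+1.$$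
Now the congruence $F\doteq\varphi\delta_\lambda$ mod 2 reads $p^2\doteq p^2$, and we are stuck. This is exactly the situation of the three trefoils, where a knot exists.

To go on we must look at $F$ beyond its reduction mod 2. In (5) the lower left block of $\mathcal N(\chi)$ has a factor $1-\chi$, and (3) relates it to the upper right block. If both diagonal blocks were $1\times1$ and the matrix were normalized well, its determinant would look like
$$\alpha\gamma-\mu\,\delta\delta^*,\qquad\alpha,\gamma,\mu\ \text{hermitian},\quad\mu\sim1-\chi,$$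
with $\alpha$ reducing to $\varphi$ and $\gamma$ to $\delta_\lambda$. Reducing mod $1-\chi$ kills the second term; that is Lemma 2. Instead, look at the closed point where $1-\chi=0$ and $p=0$, with $p$ a *common* factor of $\varphi$ and $\delta_\lambda$, and expand to second order there. Both $\alpha$ and $\gamma$ vanish at the point. If the whole determinant vanishes to order 2, then so does $\mu\delta\delta^*$, so $\delta\delta^*$ vanishes at the point. But if $\delta$ vanishes there, so does $\delta^*$, and $\mu\delta\delta^*$ vanishes to order *three*. So the quadratic leading term is the product of the linear terms of $\alpha$ and $\gamma$, and these are hermitian. A quadratic form which is not such a product is an obstruction. The next two sections make this precise for blocks of any size.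

## A regular local ring with involution

Let $q$ be prime and $R=\mathbb Z[\zeta_q]$ (so $R=\mathbb Z$ if $q=2$). Let $p\in\mathbb F_q[t]$ be irreducible of degree $\ge2$ and self-reciprocal, that is, $p\mid t^{\deg p}p(t^{-1})$. Put $k=\mathbb F_q[t]/(p)=\mathbb F_q(\omega)$, where $\omega$ is the class of $t$. Let $\mathfrak m$ be the kernel of $R[t^{\pm1}]\to k$, $\zeta_q\mapsto1$, $t\mapsto\omega$. Let $\mathcal O=R[t^{\pm1}]_{\mathfrak m}$, and write $\mathfrak m$ also for its maximal ideal.

**Regularity.** Since $R/(1-\zeta_q)=\mathbb F_q$, the ideal $\mathfrak m$ is generated by $1-\zeta_q$ and a lift of $p$, and $\mathcal O/(1-\zeta_q)=\mathbb F_q[t]_{(p)}$ is a discrete valuation ring with uniformizer $p$. So $\mathcal O$ is a regular local ring of dimension 2. For any two generators of $\mathfrak m$ with classes $X,Y\in\mathfrak m/\mathfrak m^2$, the associated graded ring $\bigoplus_i\mathfrak m^i/\mathfrak m^{i+1}$ is the polynomial ring $k[X,Y]$. In particular $\mathfrak m^2/\mathfrak m^3$ is the space of quadratic forms in $X,Y$ over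 $k$. If $f\in\mathfrak m^2\setminus\mathfrak m^3$, its *leading form* is its nonzero class there; multiplying $f$ by a unit of $\mathcal O$ multiplies the form by an element of $k^\times$.

**Involution.** $*$ preserves $\mathfrak m$, because $1-\zeta_q^{-1}=-\zeta_q^{-1}(1-\zeta_q)$ and $p$ is self-reciprocal. On $k$ it induces $\omega\mapsto\omega^{-1}$, which is nontrivial: $\omega^2=1$ would put $\omega=\pm1$ in $\mathbb F_q$. Its fixed field is $k_0=\mathbb F_q(\omega+\omega^{-1})$, because this field is fixed and $[k:k_0]\le2$. So $[k:k_0]=2$, and $\deg p=2e$ is even. Let $V_0\subset\mathfrak m/\mathfrak m^2$ be the $k_0$-space of $*$-fixed elements. If $\xi,\eta$ are hermitian generators of $\mathfrak m$ with classes $X,Y$, then $(xX+yY)^*=x^*X+y^*Y$ for $x,y\in k$, so $V_0=k_0X\oplus k_0Y$.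

**Hermitian generators exist.** Let $\chi$ be a primitive $q$-th root of unity, and put $\pi=1-\chi$, $\bar\pi=1-\chi^{-1}=\nu\pi$ with $\nu=-\chi^{-1}$, and
$$\kappa=t+\nu t^{-1},\qquad\mu=\pi/\kappa^* .$$
The residue of $\kappa$ in $k$ is $\omega-\omega^{-1}\ne0$, so $\kappa$ is a unit of $\mathcal O$. As $\nu^*=\nu^{-1}$, we have $\nu\kappa^*=\nu(t^{-1}+\nu^{-1}t)=\kappa$. So $\mu^*=\bar\pi/\kappa=\nu\pi/(\nu\kappa^*)=\mu$: this is a hermitian generator of $\pi\mathcal O$. For the other one, let $p$ be monic. Then $t^{2e}p(t^{-1})$ has degree $2e$ and leading coefficient $p(0)$ and is divisible by $p$, so it equals $p(0)p(t)$. Putting $t=1$, where $p(1)\neq0$, gives $p(0)=1$. So $t^{-e}p$ is symmetric, and lifting its coefficients symmetrically to $\mathbb Z$ gives a hermitian lift of $p$ up to a unit.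

**Example.** Let $q=2$ and $p=t^2+t+1$. Then $R=\mathbb Z$, $k=\mathbb F_4$, $k_0=\mathbb F_2$, and $\mathfrak m=(2,P)$ with $P=t^2-t+1$. Hermitian generators are $P_0=t^{-1}P=t-1+t^{-1}$ and $2$; call their classes $X$ and $Y$. The polynomial $F=P^2$ of the three trefoils satisfies $F=t^2P_0^2$, with leading form $X^2$ up to a scalar, a product of two elements of $V_0$. For the candidate,
$$t^{-2}(t^4-3t^2+1)=(t+t^{-1})^2-5=(P_0+1)^2-5=P_0^2+2P_0-4,$$
with leading form $X^2+XY-Y^2=X^2+XY+Y^2$. So at second order the two differ.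

## The leading form splits into hermitian linear factors

**Theorem 2.** Let $K$ have period $n$, with $\lambda,\varphi,F_\chi$ as above. Let $q\mid n$ be prime, $\chi$ a character of order $q$, and $p\in\mathbb F_q[t]$ irreducible, self-reciprocal and of degree $\ge2$, exactly dividing both $\varphi$ mod $q$ and $\delta_\lambda$ mod $q$. Then $F_\chi\in\mathfrak m$. If $F_\chi\in\mathfrak m^2\setminus\mathfrak m^3$, its leading form in $\mathfrak m^2/\mathfrak m^3$ is $u\,\ell_1\ell_2$ with $u\in k^\times$ and $\ell_1,\ell_2\in V_0$. In particular, in coordinates $X,Y$ from hermitian generators, the leading form has a nontrivial zero in $k_0^2$.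

*Proof.* Let $\pi,\bar\pi,\nu,\kappa,\mu$ be as in the previous section for this $\chi$. By Lemma 2, $F_\chi\doteq\varphi\delta_\lambda$ mod $\pi$, and $p$ divides this, so $F_\chi\in\mathfrak m$.

**Step 1 (a matrix with hermitian diagonal blocks).** The aim is to normalize $\mathcal N(\chi)$. In $\mathcal O$ the element $u_0=t^{-1}(1-t)$ is a unit, since $\omega\ne1$. Write
$$u_0\mathcal N(\chi)=\begin{pmatrix}a_1&d_1\\\pi d_3&c_1\end{pmatrix}.$$
The matrix of $u_0\Theta$ at $\chi$ is $u_0\mathcal N(\chi)\,\mathrm{diag}(1,\bar\pi)=\begin{pmatrix}a_1&\bar\pi d_1\\\pi d_3&\bar\pi c_1\end{pmatrix}$, and by (3) it is hermitian. Comparing blocks: $a_1^*=a_1$; $(\bar\pi d_1)^*=\pi d_1^*$ equals $\pi d_3$, so $d_3=d_1^*$; and $\pi c_1^*=\bar\pi c_1=\nu\pi c_1$, so $c_1^*=\nu c_1$. Set $b=\kappa d_1$ and $c=\kappa c_1$. Then $c^*=\kappa^*\nu c_1=\kappa c_1=c$ and $\mu b^*=(\pi/\kappa^*)\kappa^*d_1^*=\pi d_1^*$. So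
$$\mathcal H:=u_0\mathcal N(\chi)\,\mathrm{diag}(1,\kappa)=\begin{pmatrix}a_1&b\\\mu b^*&c\end{pmatrix},\qquad\det\mathcal H=(\text{unit of }\mathcal O)\cdot F_\chi,\tag{9}$$
with $a_1,c$ hermitian and $\mu\in\pi\mathcal O^\times$ hermitian.

**Step 2 (cut the diagonal blocks down to $1\times1$ plus invertible).** First a general remark. Let a hermitian matrix $A$ over $\mathcal O$ have corank $j$ mod $\mathfrak m$. Choose a basis of row vectors over $k$ whose first $j$ members span the radical of the reduction, and lift it to an invertible matrix $S$. Since the reduction is hermitian, its left radical also pairs to zero from the right, so $SAS^*=\begin{pmatrix}A_0&w\\w^*&U\end{pmatrix}$ with $U$ invertible and $A_0,w\equiv0$ mod $\mathfrak m$. Eliminating $w$, $A$ is congruent to $A'\oplus U$ with $A'=A_0-wU^{-1}w^*$ hermitian with entries in $\mathfrak m$. In particular $\det A\in\mathfrak m^j$.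

Modulo $\pi$ we have $a_1\equiv u_0a(1)$ and $c\equiv\kappa u_0c'(1)$. So $\det a_1$ and $\det c$ are, modulo $\pi$ and up to units of $\mathcal O/\pi=\mathbb F_q[t]_{(p)}$, equal to $\varphi$ and, by Lemma 2, $\delta_\lambda$. Both are exactly divisible by $p$ there. An element of $\mathfrak m^2$ would reduce into $(p^2)$, so $\det a_1,\det c\in\mathfrak m\setminus\mathfrak m^2$. Hence both coranks are at least $1$ and, by $\det A\in\mathfrak m^j$, at most $1$. Let $S,S'$ be the congruences of the remark for $a_1$ and $c$. Replacing $\mathcal H$ by $\mathrm{diag}(S,S')\,\mathcal H\,\mathrm{diag}(S^*,S'^*)$ preserves the shape (9), with $b$ replaced by $SbS'^*$, and multiplies the determinant by a unit. So we may assume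
$$a_1=(\alpha)\oplus U,\qquad c=(\gamma)\oplus U',$$
with $\alpha,\gamma\in\mathfrak m$ hermitian and $U,U'$ invertible. Write $b=\begin{pmatrix}b_{11}&b_{12}\\b_{21}&b_{22}\end{pmatrix}$ accordingly.

**Step 3 (a Schur complement that stays hermitian).** We eliminate the invertible part. Let $\mathcal H_{22}=\begin{pmatrix}U&b_{22}\\\mu b_{22}^*&U'\end{pmatrix}$; it is invertible because it is block triangular with invertible diagonal modulo $\mu\in\mathfrak m$. For the same reason the lower left block of $\mathcal H_{22}^{-1}$ is divisible by $\mu$. Write $\mathcal H_{22}^{-1}=\begin{pmatrix}E_1&E_2\\\mu E_3&E_4\end{pmatrix}$. The Schur complement of $\mathcal H_{22}$ in $\mathcal H$ is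
$$\mathcal H_S=\begin{pmatrix}\alpha&b_{11}\\\mu b_{11}^*&\gamma\end{pmatrix}-\begin{pmatrix}0&b_{12}\\\mu b_{21}^*&0\end{pmatrix}\mathcal H_{22}^{-1}\begin{pmatrix}0&b_{21}\\\mu b_{12}^*&0\end{pmatrix}.$$
The subtracted product is
$$\begin{pmatrix}\mu\,b_{12}E_4b_{12}^*&\mu\,b_{12}E_3b_{21}\\\mu^2\,b_{21}^*E_2b_{12}^*&\mu\,b_{21}^*E_1b_{21}\end{pmatrix}.$$
So
$$\mathcal H_S=\begin{pmatrix}\alpha'&\delta\\\mu\delta'&\gamma'\end{pmatrix},\qquad\alpha'\in\alpha+\mu\mathcal O,\quad\gamma'\in\gamma+\mu\mathcal O,\quad\delta,\delta'\in\mathcal O,$$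
and $\alpha',\gamma'\in\mathfrak m$. To see the symmetry, multiply the rows of $\mathcal H$ in the first block by $\mu$. The result $\begin{pmatrix}\mu a_1&\mu b\\\mu b^*&c\end{pmatrix}$ is hermitian, because $\mu$ is. Multiplying rows by an invertible diagonal matrix over the fraction field multiplies the rows of the Schur complement by its corresponding part, so the corresponding Schur complement is $\mathrm{diag}(\mu,1)\mathcal H_S=\begin{pmatrix}\mu\alpha'&\mu\delta\\\mu\delta'&\gamma'\end{pmatrix}$. A Schur complement in a hermitian matrix is hermitian. Hence $\alpha',\gamma'$ are hermitian and $\delta'=\delta^*$. Since $\det\mathcal H=\det\mathcal H_{22}\det\mathcal H_S$,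
$$\eta F_\chi=\alpha'\gamma'-\mu\,\delta\delta^*\qquad\text{for some }\eta\in\mathcal O^\times.\tag{10}$$

**Step 4 (read off the leading form).** Let $F_\chi\in\mathfrak m^2$. Then $\mu\delta\delta^*=\alpha'\gamma'-\eta F_\chi\in\mathfrak m^2$. As $\mu\in\mathfrak m\setminus\mathfrak m^2$, $\delta\delta^*$ is not a unit. So $\delta$ or $\delta^*$ lies in $\mathfrak m$, and since $\mathfrak m$ is $*$-stable both do. Hence $\mu\delta\delta^*\in\mathfrak m^3$ and
$$\eta F_\chi\equiv\alpha'\gamma'\bmod\mathfrak m^3 .$$
The classes $\ell_1,\ell_2$ of $\alpha',\gamma'$ in $\mathfrak m/\mathfrak m^2$ lie in $V_0$, as $\alpha',\gamma'$ are hermitian. If $F_\chi\notin\mathfrak m^3$, both are nonzero, and the leading form of $F_\chi$ is $u\ell_1\ell_2$ with $u$ the inverse of the residue of $\eta$. If $\ell_1=xX+yY$ with $x,y\in k_0$, the form vanishes at $(y,-x)\ne(0,0)$. $\square$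

## The polynomial $(t^2-t+1)(-t^4+3t^2-1)$ has no knot of period 2

*Proof of Theorem 1.* The Murasugi conditions were checked above. Suppose $K$ has period 2 and $\Delta_K\doteq\Delta$. We saw that then $\varphi\doteq P$, $\delta_\lambda\doteq p=t^2+t+1$ mod 2 and $F_{-1}\doteq t^4-3t^2+1$. So $p$ exactly divides both $\varphi$ and $\delta_\lambda$ mod 2, and Theorem 2 applies with $q=2$, $\chi=-1$. By the example above, with $X,Y$ the classes of $P_0$ and $2$, the polynomial $F_{-1}$ lies in $\mathfrak m^2\setminus\mathfrak m^3$ and has leading form $X^2+XY+Y^2$ up to a scalar in $k^\times$. Here $k_0=\mathbb F_2$, and $X^2+XY+Y^2$ takes the value $1$ at all three nonzero points $(1,0),(0,1),(1,1)$ of $\mathbb F_2^2$. This contradicts Theorem 2. $\square$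

The conjecture is thereby disproved.

## Counterexamples for every period: the polynomials

We now prove Theorem 3. The plan is to copy the mechanism: choose $q\mid n$ and $\lambda,\varphi$ so that $\varphi$ and $\delta_\lambda$ share a factor $p$ mod $q$, and then add a term divisible by $(1-g)(1-g^{-1})$ that makes the leading form at $\zeta_q$ anisotropic over $k_0$. For $\Delta$ of degree 6 we could list all factorizations. In general we must force a hypothetical knot to have the same factors $\varphi$ and $F_\chi$ as our construction, and for this we arrange that the $F_\chi$ are irreducible.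

**Step 1 (the numbers $q,f,\lambda$).** We want $\lambda$ odd, prime to $n$, with $q^f\equiv-1$ mod $\lambda$. Fix $n>1$ and a prime $q\mid n$. Choose an even $f\ge4$ divisible by $\ell-1$ for every prime $\ell\mid n$. Let $\lambda=2^f+1$ if $q=2$, and $\lambda=(q^f+1)/2$ if $q$ is odd.

- $\lambda$ is odd, since $q^f\equiv1$ mod 8 for $q$ odd ($f$ is even).
- $\gcd(\lambda,n)=1$. Indeed $q\nmid\lambda$, since $\lambda$ or $2\lambda$ is $\equiv1$ mod $q$. For odd primes $\ell\mid n$, $\ell\neq q$, we have $q^f\equiv1$ mod $\ell$, so $\lambda\equiv2$ (if $q=2$) or $\lambda\equiv1$ (if $q$ is odd) mod $\ell$. The prime $2$ does not divide $\lambda$.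

**Step 2 (the factor $p$).** Let $p\in\mathbb F_q[t]$ be a monic irreducible factor of the cyclotomic polynomial $\Phi_\lambda$ mod $q$, with root $\omega$ of order $\lambda$. As $q^f\equiv-1$ mod $\lambda$, we have $\omega^{q^f}=\omega^{-1}$, so $\omega^{-1}$ is a conjugate of $\omega$; it differs from $\omega$ since $\lambda>2$. Hence $p$ is self-reciprocal of even degree $2e\ge2$. This degree is the order of $q$ mod $\lambda$, which divides $2f$. So $2e\le2f<\lambda-1$: for $q=2$ because $2f<2^f$ when $f\ge4$, and for $q$ odd because $\lambda-1\ge(3^f-1)/2=1+3+\dots+3^{f-1}>3^{f-1}>2f$ when $f\ge4$. Since $q\nmid\lambda$, $t^\lambda-1$ is squarefree mod $q$, so $p$ exactly divides $\delta_\lambda$ mod $q$.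

Use the local ring $\mathcal O$ of $q$ and $p$, with $\chi=\zeta:=\zeta_q$: $\pi=1-\zeta$, $\bar\pi=1-\zeta^{-1}$, $\kappa=t-\zeta^{-1}t^{-1}$, and $\mu=\pi/\kappa^*$, which is hermitian.

**Step 3 (the polynomial $\varphi$).** We need a knot polynomial lifting $p$. As shown before, $t^{-e}p$ is symmetric. So $t^{-e}p/p(1)$ is symmetric with value $1$ at $1$, i.e. equals $1+\sum_{j=1}^ev_j(t^j+t^{-j}-2)$ with $v_e\ne0$. Lift the $v_j$ to integers and let $\varphi=1+\sum_jv_j(t^j+t^{-j}-2)$. Then $\varphi$ is symmetric, $\varphi(1)=1$, $\varphi\doteq p$ mod $q$, and $\varphi$ has span $2e$. It is irreducible over $\mathbb Q$: $t^e\varphi$ is primitive, and its reduction mod $q$ is irreducible of the same degree. $\varphi$ and $\mu$ are hermitian generators of $\mathfrak m$; let $X,Y$ be their classes.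

The element $P_\zeta=(\zeta t)^{-(\lambda-1)/2}\delta_\lambda(\zeta t)$ is hermitian, because $x^{-(\lambda-1)/2}\delta_\lambda(x)$ is invariant under $x\mapsto x^{-1}$. It lies in $\mathfrak m$, and mod $\pi$ it is exactly divisible by $p$. So its class is $a_0X+b_0Y$ with $a_0\in k_0^\times$ and $b_0\in k_0$.

If $q=2$ and $b_0=0$, replace $\varphi$ by $\varphi+2(t+t^{-1}-2)$. All listed properties persist; the top coefficient is still odd, even if $e=1$. Here $\zeta=-1$, $\kappa=\kappa^*=t+t^{-1}$ and $2=\mu\kappa^*$. So $X$ is replaced by $X+\varepsilon_0Y$, where $\varepsilon_0$ is the residue of $\kappa^*(t+t^{-1}-2)$, i.e. $\varepsilon_0=(\omega+\omega^{-1})^2\in k_0^\times$. The class $a_0X$ equals $a_0(X+\varepsilon_0Y)-a_0\varepsilon_0Y$, so the new $b_0$ is $-a_0\varepsilon_0\ne0$. So we may assume $b_0\ne0$ if $q=2$.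

**Step 4 (an anisotropic form, and the correction term).** From $\pi=\kappa^*\mu$ and $\bar\pi=\pi^*=\kappa\mu$ we have $\pi\bar\pi=\kappa\kappa^*\mu^2$. Let $\rho\in k_0^\times$ be the residue of the hermitian unit $\kappa\kappa^*(1-t)(1-t^{-1})$. Choose $c_0\in k_0$ so that $a_0X^2+b_0XY+c_0Y^2$ has no nontrivial zero in $k_0^2$:

- for $q$ odd take $c_0$ with $b_0^2-4a_0c_0$ a nonsquare in $k_0$, possible as $4a_0\ne0$;
- for $q=2$ take $c_0=b_0^2y/a_0$ with $y\in k_0$ not of the form $w^2+w$, $w\in k_0$. Such $y$ exists, because $w\mapsto w^2+w$ is additive with kernel $\mathbb F_2$, hence not onto. A zero with $Y\ne0$ could be written $X=(b_0/a_0)wY$, and then $(b_0^2/a_0)(w^2+w+y)=0$, so $y=w^2+w$, which is excluded. A zero with $Y=0$ has $a_0X^2=0$.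

Choose $H_0\in\mathbb Z[t+t^{-1}]$ with $H_0(\omega)=c_0/\rho$, possible since $k_0=\mathbb F_q(\omega+\omega^{-1})$. Choose a positive multiple $J$ of $\lambda$ larger than all exponents of $H_0$ and with $J+1>\lambda-1+2e$. For $z\in\mathbb Z$ let
$$H=H_0+(t^J+t^{-J}-2)+qz,\qquad\mathcal K=(1-t)(1-t^{-1})H,$$
$$\Delta_g=\delta_\lambda(gt)\varphi(t)+(gt)^{(\lambda-1)/2}(1-g)(1-g^{-1})\,\mathcal K(t)\in\mathbb Z[G][t^{\pm1}],\tag{11}$$
$$F_\chi=\Delta_g(\chi,t)\quad(\chi\neq1),\qquad\Delta=\varphi\prod_{\chi\ne1}F_\chi .$$

**Step 5 (the Murasugi conditions hold, with $\bar\Delta=\varphi$).** Since $\mathcal K(1)=0$ and $\varphi(1)=1$, $\Delta_g(g,1)=\delta_\lambda(g)$; and $\Delta_g(1,t)=\delta_\lambda(t)\varphi(t)$. As $\delta_\lambda(x^{-1})=x^{1-\lambda}\delta_\lambda(x)$ and $\varphi,\mathcal K$ are symmetric,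
$$\Delta_g(g^{-1},t^{-1})=(gt)^{1-\lambda}\Delta_g(g,t).$$
$\Delta$ has coefficients in $\mathbb Z[\zeta_n]$ and is Galois invariant, so $\Delta\in\mathbb Z[t^{\pm1}]$. Multiplying the last identity over $\chi\ne1$ shows that $\Delta$ is symmetric up to units, since $\prod_{\chi\ne1}\chi^{1-\lambda}=1$: $\prod\chi=\pm1$ and $1-\lambda$ is even. Finally $\Delta(1)=\prod_{\chi\ne1}\frac{1-\chi^\lambda}{1-\chi}=1$, because $\chi\mapsto\chi^\lambda$ permutes the nontrivial characters. So $\Delta$ and $\varphi$ are knot polynomials and all conditions hold, for every $z$.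

## Spans, irreducibility and leading form of the $F_\chi$

Let $L=\mathbb Q(\zeta_n)$, and put $A_\chi=(\chi t)^{-(\lambda-1)/2}\delta_\lambda(\chi t)\varphi$, $w_\chi=(1-\chi)(1-\chi^{-1})$ and
$$F_\chi^\circ=(\chi t)^{-(\lambda-1)/2}F_\chi=A_\chi+w_\chi\mathcal K .\tag{12}$$

**(i) Spans.** *$F_\chi^\circ$ has extreme exponents $\pm(J+1)$ with coefficients $-w_\chi$. So its span is $2J+2>\lambda-1+2e$. Let $\mathfrak l$ be a prime of $L$ over a prime $\ell\mid n$. If $\chi$ is not of $\ell$-power order, $F_\chi$ mod $\mathfrak l$ has span $2J+2$. If $\chi\ne1$ has $\ell$-power order, $F_\chi\equiv\delta_\lambda\varphi$ mod $\mathfrak l$, of span between $\lambda-1$ and $\lambda-1+2e$. In all cases the span mod $\mathfrak l$ is $\ge\lambda-1>2e$.*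

The exponents of $A_\chi$ lie within $\pm(\frac{\lambda-1}2+e)$, and $\mathcal K=(2-t-t^{-1})H$ has extreme terms $-t^{\pm(J+1)}$; this gives the first two claims. If $\chi$ is not of $\ell$-power order, let $\chi'\ne1$ be its prime-to-$\ell$ part, of order $m'$. Then $\chi\equiv\chi'$ mod $\mathfrak l$, and $1-\chi'$ divides $\prod_{i=1}^{m'-1}(1-\chi'^i)=m'\notin\mathfrak l$. So $1-\chi\notin\mathfrak l$, likewise $1-\chi^{-1}\notin\mathfrak l$, and the extreme coefficients survive. If $\chi$ has $\ell$-power order, then $\chi\equiv1$ and $F_\chi\equiv\Delta_g(1,t)=\delta_\lambda\varphi$; here $\varphi\not\equiv0$, since $\varphi(1)=1$.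

**(ii)** *The $F_\chi$ ($\chi\ne1$) are pairwise non-associate in $L[t^{\pm1}]$.* If $F^\circ_\chi\doteq F^\circ_\psi$, comparing supports and extreme coefficients gives $F^\circ_\chi=(w_\chi/w_\psi)F_\psi^\circ$. Subtracting $w_\chi\mathcal K$ gives $A_\chi=(w_\chi/w_\psi)A_\psi$, so $\delta_\lambda(\chi t)$ and $\delta_\lambda(\psi t)$ have the same zeros. A common zero $t_0$ has $(\chi t_0)^\lambda=1=(\psi t_0)^\lambda$, so $(\chi/\psi)^\lambda=1$. Also $(\chi/\psi)^n=1$, and $\gcd(\lambda,n)=1$, so $\chi=\psi$.

**(iii)** *For infinitely many $z\in\mathbb Z$ all $F_\chi$ ($\chi\ne1$) are irreducible in $L[t^{\pm1}]$, and infinitely many $\Delta$ arise from such $z$ that are distinct up to units.* Since $(1-t)(1-t^{-1})=-t^{-1}(1-t)^2$,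
$$t^{J+1}F^\circ_\chi=A(t)+z\,C(t),\qquad C=-q\,w_\chi t^J(1-t)^2 ,$$
with $A(0)=-w_\chi\ne0$, and $A(1)=F_\chi^\circ(1)$ a root of unity times $\delta_\lambda(\chi)=\frac{1-\chi^\lambda}{1-\chi}\ne0$. The only roots of $C$ are $0$ and $1$, so $\gcd(A,C)=1$. Therefore $A+zC$, being linear in $z$ with coprime coefficients, is irreducible in $L[z,t]$ and, by Gauss' lemma, in $L(z)[t]$. Hilbert's irreducibility theorem for number fields states: given finitely many polynomials in $L[z,t]$ that are irreducible in $L(z)[t]$, there are infinitely many $z_0\in\mathbb Z$ such that all specializations at $z=z_0$ have unchanged $t$-degree and are irreducible in $L[t]$ (Lang, *Fundamentals of Diophantine Geometry*, Ch. 9; Fried–Jarden, *Field Arithmetic*, chapters on Hilbertian fields). The constant term in $t$ is $-w_\chi\ne0$ for all $z$, so irreducibility in $L[t]$ gives irreducibility in $L[t^{\pm1}]$. This is the first claim. Next, $\Delta(-1)$ is, up to a root of unity, $\varphi(-1)\prod_\chi F_\chi^\circ(-1)$. Each $F_\chi^\circ(-1)$ is linear in $z$ with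 coefficient $4qw_\chi\ne0$, and $\varphi(-1)\equiv\varphi(1)=1$ mod 2 is nonzero. So $|\Delta(-1)|$ is the absolute value of a nonconstant polynomial in $z$ and takes infinitely many values on the good $z$; it is unchanged when $\Delta$ is multiplied by $\pm t^k$.

From now on fix a $z$ for which all $F_\chi$ are irreducible.

**(iv)** *$F_\zeta^\circ\in\mathfrak m^2\setminus\mathfrak m^3$ has leading form $a_0X^2+b_0XY+c_0Y^2$, which has no nontrivial zero in $k_0^2$.* Since $\lambda\mid J$, $\omega^J=1$, so $H$ has residue $H_0(\omega)=c_0/\rho$. By (12),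
$$F^\circ_\zeta=P_\zeta\varphi+\pi\bar\pi\,\mathcal K=P_\zeta\varphi+\mu^2\cdot\kappa\kappa^*(1-t)(1-t^{-1})H,$$
with leading form $(a_0X+b_0Y)X+\rho\cdot(c_0/\rho)Y^2$. This form is nonzero, and anisotropic by the choice of $c_0$.

## Counterexamples for every period: no periodic knot exists

Suppose $K$ has period $n$ and $\Delta_K\doteq\Delta$. Denote the data of $K$ by $\lambda',\varphi',F'_\chi$. By Lemma 1,
$$\varphi'\prod_{\chi\ne1}F'_\chi\doteq\varphi\prod_{\chi\ne1}F_\chi .\tag{13}$$
All these polynomials take unit values at $t=1$: for $\varphi',F'_\chi$ by Lemma 1, and $F_\chi(1)=\delta_\lambda(\chi)$ is a unit, because the product of all of them is $1$. So they are primitive at every prime $\mathfrak l$ of $L$. By Gauss' lemma over the discrete valuation ring $\mathcal O_{L,\mathfrak l}$, divisibility in $L[t^{\pm1}]$ among such polynomials and their products implies divisibility of the (nonzero) reductions mod $\mathfrak l$. We use this without further mention.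

**Step A ($\lambda'=\lambda$).** We recover $\lambda$ from $\Delta$ mod $q$. Let $n=q^\alpha m$ with $q\nmid m$, and let $\mathfrak q\mid q$. Group the characters by their prime-to-$q$ part. For each nontrivial prime-to-$q$ part there are $q^\alpha$ characters, all with the same $F'_\chi$ mod $\mathfrak q$ by Lemma 2. For the trivial part there are $q^\alpha-1$ nontrivial characters, with $F'_\chi\doteq\varphi'\delta_{\lambda'}$. So modulo $\mathfrak q$
$$\Delta\doteq\delta_{\lambda'}^{\,q^\alpha-1}\Psi'^{\,q^\alpha},\quad\Psi'=\varphi'\!\!\prod_{\chi^m=1,\,\chi\ne1}\!\!F'_\chi,\qquad\text{and likewise}\quad\Delta\doteq\delta_\lambda^{\,q^\alpha-1}\Psi^{q^\alpha},$$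
with $\Psi=\varphi\prod_{\chi^m=1,\,\chi\neq1}F_\chi$; the second holds because the $F_\chi$ come from $\Delta_g\in\mathbb Z[G][t^{\pm1}]$ with $\Delta_g(1,t)=\delta_\lambda\varphi$. As $q\nmid\lambda\lambda'$, $\delta_\lambda$ and $\delta_{\lambda'}$ are squarefree modulo $\mathfrak q$. Hence the multiplicity of an irreducible factor in $\Delta$ mod $\mathfrak q$ is, modulo $q^\alpha\ge2$, equal to $-1$ or $0$ according to whether it divides $\delta_\lambda$ or not, and the same with $\delta_{\lambda'}$. So $\delta_\lambda\doteq\delta_{\lambda'}$ mod $\mathfrak q$, and comparing spans $\lambda=\lambda'$.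

**Step B (every $F'_\chi$, $\chi\ne1$, is divisible by some $F_\psi$ in $L[t^{\pm1}]$).** The point is that $F'_\chi$ is too long to divide $\varphi$. We induct on the number of primes dividing $\mathrm{ord}\,\chi$. If the claim fails for $\chi$, then $F'_\chi$ is coprime to all the irreducible $F_\psi$, so by (13) it divides $\varphi$ in $L[t^{\pm1}]$, and for every $\mathfrak l$ its reduction has span $\le2e$.

If $\mathrm{ord}\,\chi$ is a power of a prime $\ell$, then modulo $\mathfrak l\mid\ell$ Lemma 2 and Step A give $F'_\chi\doteq\delta_\lambda\varphi'$. Here $\varphi'\not\equiv0$ since $\varphi'(1)=\pm1$, so the span is $\ge\lambda-1>2e$, a contradiction. Otherwise let $\ell\mid\mathrm{ord}\,\chi$, $\mathfrak l\mid\ell$, and let $\chi'\ne1$ be the prime-to-$\ell$ part of $\chi$. By Lemma 2, $F'_\chi\equiv F'_{\chi'}$ mod $\mathfrak l$. By induction $F'_{\chi'}$ is divisible by some $F_\psi$, whose reduction has span $>2e$ by (i). So the reduction of $F'_\chi$ has span $>2e$, a contradiction.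

**Step C (match the factors).** We show that $\varphi'\doteq\varphi$ and that $F_\zeta$ is, up to a unit, $F'_{\chi'}$ for some $\chi'$ of order $q$.

*A bijection.* The $n-1$ polynomials $F_\psi$ are irreducible, pairwise non-associate by (ii), and of span $2J+2>2e$, so they do not divide $\varphi$. Hence each occurs exactly once in $\Delta$. By Step B choose for each $\chi\neq1$ some $F_{\beta(\chi)}$ dividing $F'_\chi$. By (13) no $F_\psi$ can divide two different $F'_\chi$, so $\beta$ is injective, hence a bijection of the nontrivial characters, and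
$$\varphi'\prod_{\chi\ne1}\big(F'_\chi/F_{\beta(\chi)}\big)\doteq\varphi\quad\text{in }L[t^{\pm1}].\tag{14}$$

*$\varphi'\doteq\varphi$.* By (14), $\varphi'\mid\varphi$. As $\varphi$ is irreducible over $\mathbb Q$, $\varphi'\doteq1$ or $\varphi'\doteq\varphi$ over $\mathbb Q$; comparing values at $1$, $\varphi'=\pm t^j$ or $\varphi'=\pm t^j\varphi$. Let $\chi$ have order $q$. Modulo $\mathfrak q$, $F_{\beta(\chi)}$ divides $F'_\chi\doteq\delta_\lambda\varphi'$, of span $\le\lambda-1+2e<2J+2$. So by (i) $\beta(\chi)$ has $q$-power order and $F_{\beta(\chi)}\equiv\delta_\lambda\varphi$ mod $\mathfrak q$. Hence $\varphi\mid\varphi'$ mod $\mathfrak q$. Since $\varphi\doteq p$ is not a unit mod $q$, $\varphi'=\pm t^j\varphi$. Now (14) says that the product of the $F'_\psi/F_{\beta(\psi)}$ is a unit, so $F'_\psi\doteq F_{\beta(\psi)}$ for all $\psi\ne1$.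

*$\beta$ preserves order $q$.* For $\sigma\in\mathrm{Gal}(L/\mathbb Q)$,
$$F_{\beta(\sigma\psi)}\doteq F'_{\sigma\psi}=\sigma F'_\psi\doteq\sigma F_{\beta(\psi)}=F_{\sigma\beta(\psi)},$$
so $\beta(\sigma\psi)=\sigma\beta(\psi)$ by (ii). For $\chi$ of order $q$ the stabilizers of $\chi$ and $\beta(\chi)$ therefore coincide, so $\mathbb Q(\beta(\chi))=\mathbb Q(\chi)$. As $\beta(\chi)$ has order $q^j$ with $j\ge1$, comparing degrees, $q^{j-1}(q-1)=q-1$, so $j=1$. The characters of order $q$ are Galois conjugate, so $\sigma\beta(\chi)=\zeta$ for some $\sigma$, and $\chi'=\sigma\chi$ has order $q$ and $\beta(\chi')=\zeta$. Thus $F'_{\chi'}=\epsilon\,t^jF_\zeta$ for some $j$. Here $\epsilon\in\mathbb Q(\zeta_q)$, because both polynomials have coefficients there, and $\epsilon=F'_{\chi'}(1)/F_\zeta(1)$ is a quotient of units, hence a unit of $\mathbb Z[\zeta_q]$.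

**Step D (contradiction with Theorem 2).** Theorem 2 applies to $K,q,\chi',p$, since $p$ exactly divides $\varphi'\doteq\varphi\doteq p$ and $\delta_{\lambda'}=\delta_\lambda$ mod $q$. The ideal $\mathfrak m$, the space $V_0$ and the field $k_0$ depend only on $q$ and $p$, not on the character of order $q$, because every $q$-th root of unity maps to $1$ in $k$. In $\mathcal O$ the elements $F'_{\chi'}$, $F_\zeta$ and $F_\zeta^\circ$ differ by units. So by (iv) $F'_{\chi'}\in\mathfrak m^2\setminus\mathfrak m^3$, and its leading form is $a_0X^2+b_0XY+c_0Y^2$ up to a factor in $k^\times$. By Theorem 2 this form has a nontrivial zero in $k_0^2$; by (iv) it has none. So no knot of period $n$ has Alexander polynomial $\Delta$. By (iii) infinitely many such $\Delta$ arise, and Theorem 3 is proved. $\square$
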